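\title{Vertical decompositions of hyperplane arrangements can have $\Omega(n^{2d-16})$ prisms}

\begin{abstract}
The vertical decomposition cuts every cell of an arrangement of $n$ hyperplanes in $\mathbf R^d$ into prisms with at most $2d$ facets. The arrangement has $O(n^d)$ cells, and one may ask whether the number of prisms is also $O(n^d)$. We show that this fails for every $d\ge17$: for each $\tau\ge1$ there are $n$ hyperplanes in $\mathbf R^{\tau+8}$ such that a single cell is cut into at least $\lfloor n/(2\tau)\rfloor^{2\tau}$ prisms. The proof treats the decomposition as an elimination of variables. Eight coordinates store numbers written in base $N$, and the elimination of each remaining coordinate reads two digits. We also prove the upper bound $(2n+d+1)^{2d}$ in every dimension and the bound $O(n^d)$ for $d\le3$.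
\end{abstract}

\section{Introduction}

A cell of an arrangement of $n$ hyperplanes in $\mathbf R^d$ may have as many as $n$ facets. The vertical decomposition cuts the cells, one coordinate at a time, into pieces with at most $2d$ facets each. This paper is about the price of that simplification, namely the number of pieces.

For $k\ge2$ let $\pi_k:\mathbf R^k\to\mathbf R^{k-1}$ be the projection that forgets the last coordinate. The direction of the last coordinate axis is called \emph{vertical}. A \emph{polyhedron} is an intersection of finitely many closed half-spaces; a \emph{face} is its intersection with a supporting hyperplane; a \emph{facet} of a polyhedron with nonempty interior in $\mathbf R^k$ is a face of dimension $k-1$.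

\begin{definition}\label{def:vd}
Let $P\subseteq\mathbf R^k$ be a polyhedron with nonempty interior. Its \emph{vertical decomposition} $\mathrm{VD}(P)$ is a finite set of polyhedra, called \emph{prisms}, defined by induction on $k$. For $k=1$ put $\mathrm{VD}(P)=\{P\}$. Let $k\ge2$. A facet of $P$ is \emph{lower} if the outward normal of $P$ at it has negative last coordinate, and \emph{upper} if that coordinate is positive; vertical facets are neither. For a lower facet $F$ put $A_F=\pi_k(F)$, and let $A_{-\infty}$ be the closure of the set of $y\in\pi_k(P)$ whose fiber $P\cap\pi_k^{-1}(y)$ is unbounded below. For an upper facet $G$ put $B_G=\pi_k(G)$, and let $B_{+\infty}$ be the closure of the set of $y\in\pi_k(P)$ whose fiber is unbounded above. Consider all pairs $(F,G)$, where $F$ is a lower facet or $-\infty$ and $G$ is an upper facet or $+\infty$, for which the polyhedron $Q^*=A_F\cap B_G$ has nonempty interior in $\mathbf R^{k-1}$. Then $\mathrm{VD}(P)$ consists of the prisms $P\cap\pi_k^{-1}(Q')$, where $Q'\in\mathrm{VD}(Q^*)$ for one of these pairs.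
\end{definition}

In words: we cut the shadow $\pi_k(P)$ into regions over which $P$ has one floor and one ceiling, decompose each region recursively, and lift the pieces back to $P$.

Let $H$ be a set of $n\ge1$ hyperplanes in $\mathbf R^d$. They need not be in general position, and vertical hyperplanes are allowed. The \emph{cells} of the arrangement of $H$ are the closures of the connected components of $\mathbf R^d\setminus\bigcup H$; they are polyhedra with nonempty interior. The \emph{vertical decomposition of the arrangement} is the union of the sets $\mathrm{VD}(C)$ over all cells $C$. The following question comes from \cite{GTM}.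

\medskip
\noindent\textbf{Problem.} Is there, for every $d\ge1$, a constant $C_d$ depending only on $d$ such that for every $n\ge1$ the vertical decomposition of every arrangement of $n$ hyperplanes in $\mathbf R^d$ has at most $C_dn^d$ prisms?
\medskip

The exponent $d$ is the one that governs the cells. The $n$th hyperplane splits as many cells as there are cells in the arrangement that the others induce on it, so by induction there are at most $n^d+n^{d-1}\le(n+1)^d$ cells; and $\lfloor n/d\rfloor$ hyperplanes orthogonal to each coordinate axis already give $(\lfloor n/d\rfloor+1)^d$ cells, each containing a prism. The Problem thus asks whether refining cells into prisms costs only a constant factor. Low dimensions suggest that it does. In the plane a cell with $m$ edges is cut into at most $m+1$ prisms. In $\mathbf R^3$ a cell bounded by $2N$ planes can have $N^2$ prisms (Example~\ref{ex:one}), but large cells are rare enough that the total is still $O(n^3)$. On the other hand, a prism is described by a floor and a ceiling for each of the $d$ coordinates, and counting such descriptions gives only $O(n^{2d})$.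 Our main result is that this crude count has the right exponent up to an additive constant.

\begin{theorem}\label{thm:main}
Let $\tau\ge1$ and $d=\tau+8$. For every $n\ge1$ there is a set of $n$ hyperplanes in $\mathbf R^d$ whose vertical decomposition has at least $\lfloor n/(2\tau)\rfloor^{2\tau}$ prisms. These prisms can all be found inside a single cell of the arrangement.
\end{theorem}

\begin{corollary}\label{cor:no}
For fixed $d\ge9$ there are arrangements with $\Omega_d(n^{2d-16})$ prisms. For every $d\ge17$ no bound $C_dn^d$ holds, so the answer to the Problem is no.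
\end{corollary}

\begin{proof}
Let $\tau=d-8$. For $n\ge2\tau$ we have $\lfloor n/(2\tau)\rfloor\ge n/(4\tau)$, so Theorem~\ref{thm:main} gives at least $(4\tau)^{-2\tau}n^{2d-16}$ prisms. For $d\ge17$ we have $2d-16\ge d+1$.
\end{proof}

\begin{theorem}\label{thm:compl}
\begin{itemize}
\item[(a)] For every $d$, the vertical decomposition of every arrangement of $n$ hyperplanes in $\mathbf R^d$ has at most $(2n+d+1)^{2d}=O_d(n^{2d})$ prisms. Hence for $d\ge9$ the optimal exponent, the infimum of all $e$ for which a bound $O_d(n^e)$ holds, lies in $[2d-16,2d]$.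
\item[(b)] For $d\le3$ the bound $O(n^d)$ holds.
\end{itemize}
\end{theorem}

The range $4\le d\le16$ is not settled here.

Section~\ref{sec:elim} translates Definition~\ref{def:vd} into a substitution rule for affine inequalities; this gives a way to certify many prisms, and it proves Theorem~\ref{thm:compl}(a). Section~\ref{sec:constr} describes the cell of Theorem~\ref{thm:main}, and Section~\ref{sec:proof} proves that it has the required prisms. Section~\ref{sec:low} proves Theorem~\ref{thm:compl}(b) and does not depend on Sections~\ref{sec:constr} and~\ref{sec:proof}.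

\section{Vertical decomposition as elimination of variables}\label{sec:elim}

We use the following standard facts about a polyhedron $P\subseteq\mathbf R^k$ with nonempty interior. It is the closure of its interior, and it is the intersection of the half-spaces determined by its facets. Its image under $\pi_k$ is a polyhedron. A face of a face is a face, a point in the relative interior of a facet lies on no other facet, and a face of dimension $k-2$ lies in exactly two facets.

\begin{lemma}\label{lem:basic}
Let $P\subseteq\mathbf R^k$ be a polyhedron with nonempty interior, $k\ge2$, and $\pi=\pi_k$.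
\begin{itemize}
\item[(a)] $A_{-\infty}=\pi(P)$ if $P$ has no lower facet, and $A_{-\infty}=\emptyset$ otherwise. The same holds for $B_{+\infty}$ and upper facets.
\item[(b)] The sets $A_F\cap B_G$ with nonempty interior cover $\pi(P)$.
\item[(c)] The members of $\mathrm{VD}(P)$ cover $P$ and have nonempty interior.
\item[(d)] The prism $P\cap\pi^{-1}(Q')$ projects onto $Q'$.
\item[(e)] Distinct lower facets have projections with disjoint interiors, and so do distinct upper facets.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The inequality of a lower facet bounds every fiber from below. If there is no lower facet, every facet inequality stays valid when a point moves down, so every nonempty fiber is unbounded below; and $\pi(P)$ is closed.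

(b) Let $y\in\pi(P)$. If $P$ has no lower facet, then $y\in A_{-\infty}$. Otherwise the fiber over $y$ has a lowest point $p$. If $p$ were on no lower facet, the facet inequalities that are tight at $p$ would stay valid on moving down, and the others would stay valid for a small move, so $p$ would not be lowest. Hence $y\in A_F$ for a lower facet $F$. The same argument with up and down exchanged gives $y\in B_G$ for some $G$. So the finitely many closed sets $A_F\cap B_G$ cover $\pi(P)$. Those with empty interior have a nowhere dense union, so the others cover a dense subset of $\pi(P)$, and their union is closed.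

(c) Induction on $k$, the statement being trivial in dimension $1$. By (b) and the inductive hypothesis the sets $Q'$ cover $\pi(P)$, so the prisms cover $P$. Each $Q'$ lies in $\pi(P)$ and has nonempty interior. Since $\pi(\operatorname{int}P)$ is dense in $\pi(P)$, it meets $\operatorname{int}Q'$. So the open set $\operatorname{int}P\cap\pi^{-1}(\operatorname{int}Q')$ is nonempty, and it lies in the prism.

(d) This holds because $Q'\subseteq\pi(P)$.

(e) A point of a lower facet is the lowest point of its fiber. If the projections of two lower facets share an open set, then over this set the lowest points lie on both facet hyperplanes. These are graphs of affine functions that agree on an open set, so they coincide and the facets are equal. For upper facets use highest points.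
\end{proof}

\subsection{Derived families}

To follow the recursion through many levels we need to compute $Q^*$ from inequalities for $P$. Let $\mathcal G=(g_\lambda)_{\lambda\in\Lambda}$ be a finite labeled family of affine functions on $\mathbf R^k$, and put $P(\mathcal G)=\{g_\lambda\ge0\text{ for all }\lambda\}$. A \emph{strict solution} of $\mathcal G$ is a point where all $g_\lambda$ are positive. Write points as $(y,s)$ with $s$ the last coordinate, and let $c_\lambda$ be the coefficient of $s$ in $g_\lambda$. If $c_\alpha>0$, then $g_\alpha\ge0$ means $s\ge\ell_\alpha(y)$ for an affine function $\ell_\alpha$, a \emph{floor}. If $c_\beta<0$, then $g_\beta\ge0$ means $s\le u_\beta(y)$, and $u_\beta$ is a \emph{ceiling}. A pair $(\alpha,\beta)$ is \emph{eligible} if either $\alpha\in\Lambda$ and $c_\alpha>0$, or $\alpha=-\infty$ and no $c_\lambda$ is positive; and either $\beta\in\Lambda$ and $c_\beta<0$, or $\beta=+\infty$ and no $c_\lambda$ is negative. Put $\ell_{-\infty}=-\infty$ and $u_{+\infty}=+\infty$. For $k=1$ the same definitions apply with $y$ absent.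

Let $k\ge2$. The segment from $(y,\ell_\alpha(y))$ to $(y,u_\beta(y))$ lies in $P(\mathcal G)$ exactly when every $g_\lambda$ is nonnegative at the endpoint that is worse for it: the bottom if $c_\lambda>0$, the top if $c_\lambda<0$. This suggests the following rule. For an eligible pair, the \emph{derived family} $\mathcal G[\alpha,\beta]$ on $\mathbf R^{k-1}$ assigns to each label $\lambda\in\Lambda\setminus\{\alpha,\beta\}$ the function
\begin{equation}\label{eq:rule}
g_\lambda(y,\ell_\alpha(y))\ \text{ if }c_\lambda>0,\qquad g_\lambda(y,u_\beta(y))\ \text{ if }c_\lambda<0,\qquad g_\lambda\ \text{ if }c_\lambda=0,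
\end{equation}
and, if $\alpha,\beta\in\Lambda$, it has one more label $\star$ with the function $u_\beta-\ell_\alpha$. Labels survive the elimination, but the function that a label carries afterwards depends on the pair that was chosen. Theorem~\ref{thm:main} exploits exactly this dependence.

With $P=P(\mathcal G)$ put $L_\alpha=P\cap\{s=\ell_\alpha\}$ and $U_\beta=P\cap\{s=u_\beta\}$ for $\alpha,\beta\in\Lambda$, and $L_{-\infty}=U_{+\infty}=P$.

\begin{lemma}\label{lem:step}
Let $k\ge2$, $\pi=\pi_k$ and $P=P(\mathcal G)$.
\begin{itemize}
\item[(a)] For an eligible pair, $\pi(L_\alpha)\cap\pi(U_\beta)=P(\mathcal G[\alpha,\beta])$, and the fiber of $P$ over a point $y$ of this set is $\{s\in\mathbf R:\ell_\alpha(y)\le s\le u_\beta(y)\}$.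
\item[(b)] If $P$ has nonempty interior, every $Q^*$ that occurs in Definition~\ref{def:vd} equals $\pi(L_\alpha)\cap\pi(U_\beta)$ for an eligible pair.
\end{itemize}
\end{lemma}

\begin{proof}
(a) First let $\alpha,\beta\in\Lambda$. Then
\[
\pi(L_\alpha)=\{y:g_\lambda(y,\ell_\alpha(y))\ge0\ \forall\lambda\},\qquad \pi(U_\beta)=\{y:g_\lambda(y,u_\beta(y))\ge0\ \forall\lambda\}.
\]
If $y$ lies in both sets, the functions \eqref{eq:rule} are nonnegative at $y$, and $g_\beta(y,\ell_\alpha(y))\ge0$ gives $u_\beta(y)\ge\ell_\alpha(y)$. Conversely, let the derived inequalities hold at $y$, so that $\ell_\alpha(y)\le u_\beta(y)$. For $c_\lambda>0$ we have $g_\lambda(y,u_\beta(y))\ge g_\lambda(y,\ell_\alpha(y))\ge0$, the last value being $0$ for $\lambda=\alpha$. For $c_\lambda<0$ we have $g_\lambda(y,\ell_\alpha(y))\ge g_\lambda(y,u_\beta(y))\ge0$. For $c_\lambda=0$ both values equal $g_\lambda(y)\ge0$. So $y$ lies in both sets.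

If $\alpha=-\infty$ and $\beta\in\Lambda$, the intersection is $\pi(U_\beta)$; all $c_\lambda$ are $\le0$, so the displayed description of $\pi(U_\beta)$ is the list of derived inequalities together with $0\ge0$. The case $\alpha\in\Lambda$, $\beta=+\infty$ is the mirror image. If both are infinite, all $c_\lambda$ vanish and $P=P(\mathcal G[\alpha,\beta])\times\mathbf R$.

For the fiber: if $\alpha\in\Lambda$, the point $(y,\ell_\alpha(y))$ is in $P$ and lower points violate $g_\alpha\ge0$; if $\alpha=-\infty$, the fiber is nonempty and moving down preserves all inequalities. The top end is treated in the same way, and the fiber is convex.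

(b) Let $F$ be a lower facet and $p$ a point in its relative interior. Since $p$ is a boundary point of $P$, some nonconstant $g_\alpha$ vanishes at $p$. As $g_\alpha\ge0$ on $F$, it vanishes on all of $F$. So $\{g_\alpha=0\}$ is the hyperplane of $F$ and $-\nabla g_\alpha$ is an outward normal; hence $c_\alpha>0$ and $F=L_\alpha$. If $A_{-\infty}\ne\emptyset$, then no $c_\lambda$ is positive, since otherwise all fibers would be bounded below, and $A_{-\infty}=\pi(P)=\pi(L_{-\infty})$ by Lemma~\ref{lem:basic}(a). The same arguments apply to upper facets and $B_{+\infty}$.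
\end{proof}

An eligible pair need not occur in the decomposition: $L_\alpha$ may be empty or of low dimension, and two labels may describe the same facet. A strict solution of the derived family excludes all of this.

\begin{lemma}\label{lem:strict}
Let $\alpha,\beta\in\Lambda$ with $c_\alpha>0>c_\beta$, and let $y_0$ be a strict solution of $\mathcal G[\alpha,\beta]$.
\begin{itemize}
\item[(a)] Every $(y_0,s)$ with $\ell_\alpha(y_0)<s<u_\beta(y_0)$ is a strict solution of $\mathcal G$.
\item[(b)] $L_\alpha$ is a lower facet and $U_\beta$ is an upper facet of $P(\mathcal G)$.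
\item[(c)] $L_\alpha\ne L_{\alpha'}$ for every label $\alpha'\ne\alpha$ with $c_{\alpha'}>0$, and $U_\beta\ne U_{\beta'}$ for every label $\beta'\ne\beta$ with $c_{\beta'}<0$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $c_\lambda>0$, then $g_\lambda(y_0,\cdot)$ is increasing and $\ge0$ at $\ell_\alpha(y_0)$, hence positive above it. If $c_\lambda<0$, it is decreasing and $\ge0$ at $u_\beta(y_0)$, hence positive below it. If $c_\lambda=0$, then $g_\lambda(y_0)>0$ by hypothesis.

(b), (c) At $p=(y_0,\ell_\alpha(y_0))$ every $g_\lambda$ with $\lambda\ne\alpha$ is positive: for $c_\lambda\ge0$ by hypothesis, and for $c_\lambda<0$ because $\ell_\alpha(y_0)<u_\beta(y_0)$, as in (a). So near $p$ the polyhedron coincides with the half-space $\{g_\alpha\ge0\}$. Thus $L_\alpha$ is a facet, and its outward normal $-\nabla g_\alpha$ has last coordinate $-c_\alpha<0$. Also $p\in L_\alpha$, while $g_{\alpha'}(p)>0$ shows $p\notin L_{\alpha'}$. For $U_\beta$ use the point $(y_0,u_\beta(y_0))$.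
\end{proof}

\subsection{Counting prisms from below}

Let $\mathcal G$ be a family on $\mathbf R^d$ and $1\le k\le d-1$. A sequence $(\alpha_1,\beta_1,\dots,\alpha_k,\beta_k)$ is \emph{admissible} if, with $\mathcal G_0=\mathcal G$, each $(\alpha_i,\beta_i)$ is an eligible pair of labels of $\mathcal G_{i-1}$ (not $\pm\infty$), $\mathcal G_i=\mathcal G_{i-1}[\alpha_i,\beta_i]$, and $\mathcal G_k$ has a strict solution. The passage from $\mathcal G_{i-1}$ to $\mathcal G_i$ is \emph{stage} $i$, and the label created there is $\star_i$.

\begin{lemma}\label{lem:count}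
If $\mathcal G$ has an admissible sequence with $k$ stages, then $\mathcal G$ has a strict solution, and $|\mathrm{VD}(P(\mathcal G))|$ is at least the number of admissible sequences with $k$ stages.
\end{lemma}

\begin{proof}
Fix an admissible sequence. By Lemma~\ref{lem:strict}(a), applied for $i=k,k-1,\dots,1$, every $\mathcal G_i$ has a strict solution, so every $Q_i=P(\mathcal G_i)$ has nonempty interior. By Lemmas~\ref{lem:strict}(b) and~\ref{lem:step}(a), $Q_i$ is one of the polyhedra $Q^*$ in the definition of $\mathrm{VD}(Q_{i-1})$. Choose $T_k\in\mathrm{VD}(Q_k)$ and put $T_{i-1}=Q_{i-1}\cap\pi_{d-i+1}^{-1}(T_i)\in\mathrm{VD}(Q_{i-1})$. By Lemma~\ref{lem:basic}(c),(d), the prism $T_0\in\mathrm{VD}(P(\mathcal G))$ projects onto $T_i$ in $\mathbf R^{d-i}$, and $T_i\subseteq Q_i$ has nonempty interior.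

Let two admissible sequences first differ at stage $i$. They share $\mathcal G_{i-1}$ and $Q_{i-1}$, and by Lemma~\ref{lem:strict}(b),(c) their lower facets or their upper facets at stage $i$ are distinct. By Lemma~\ref{lem:basic}(e) their polyhedra $Q_i$ have disjoint interiors. So their sets $T_i$ differ, and hence so do their prisms $T_0$.
\end{proof}

Families describe cells as follows. For each hyperplane $H$ of an arrangement fix an affine function $f_H$ with zero set $H$. The complement of the hyperplanes is the disjoint union of the open convex sets $\{\epsilon_Hf_H>0\ \forall H\}$ with $\epsilon_H=\pm1$, so the nonempty ones are its components. If a family $\mathcal G$ has a strict solution $p$, every $q\in P(\mathcal G)$ is a limit of strict solutions on the segment from $p$ to $q$. Consequently every cell is $P((\epsilon_Hf_H)_H)$ for suitable signs, and if a family of nonconstant functions has a strict solution, then $P(\mathcal G)$ is a cell of the arrangement of their zero sets.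

\subsection{Counting prisms from above}

Let $x_1,\dots,x_d$ be the coordinates of $\mathbf R^d$ in order of elimination, so that $x_1$ is the last coordinate.

\begin{lemma}\label{lem:shape}
Let $\mathcal G_0$ be a family on $\mathbf R^d$ such that $P(\mathcal G_0)$ has nonempty interior, and let $T\in\mathrm{VD}(P(\mathcal G_0))$. There are pairs $(\alpha_i,\beta_i)$ eligible for $\mathcal G_{i-1}$, $1\le i\le d$, where $\mathcal G_i=\mathcal G_{i-1}[\alpha_i,\beta_i]$ for $i<d$, such that $T=\{\ell_{\alpha_i}\le x_i\le u_{\beta_i}\text{ for }1\le i\le d\}$. In particular $T$ has at most $2d$ facets.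
\end{lemma}

\begin{proof}
For $d=1$, $T=P(\mathcal G_0)$ is an interval; its left end is the largest floor, or $-\infty$ if there is no floor, and its right end is the smallest ceiling or $+\infty$. For $d\ge2$, Lemma~\ref{lem:step} gives an eligible pair with $T=P(\mathcal G_0)\cap\pi_d^{-1}(Q')$, $Q'\in\mathrm{VD}(P(\mathcal G_1))$, and shows that $T=\{(y,x_1):y\in Q',\ \ell_{\alpha_1}(y)\le x_1\le u_{\beta_1}(y)\}$. Apply the inductive hypothesis to $Q'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:compl}(a)]
Let $T$ be a prism in the cell $P(\mathcal G_0)$, where $\mathcal G_0=(\epsilon_Hf_H)_H$, and take pairs as in Lemma~\ref{lem:shape}. Record each of the $2d$ entries $\alpha_i,\beta_i$ as a signed hyperplane $(H,\epsilon_H)$, as a label $\star_s$, or as $\infty$. There are at most $2n+d+1$ possible symbols, so at most $(2n+d+1)^{2d}$ records. We show that the record determines $T$, by showing inductively that it determines all $\ell_{\alpha_i}$ and $u_{\beta_i}$. Suppose these are known for all stages $s<i$. The function carried by a label in $\mathcal G_{i-1}$ starts as $\epsilon_Hf_H$ in $\mathcal G_0$,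 or as $u_{\beta_s}-\ell_{\alpha_s}$ in $\mathcal G_s$, and then evolves by \eqref{eq:rule}, which uses only the function itself and the floors and ceilings of the stages before $i$. So the functions labeled $\alpha_i,\beta_i$ in $\mathcal G_{i-1}$ are determined, and with them $\ell_{\alpha_i}$ and $u_{\beta_i}$. The statement on the exponent follows from Corollary~\ref{cor:no}.
\end{proof}

\section{The construction}\label{sec:constr}

By Lemma~\ref{lem:count} it suffices to find about $n$ affine functions with many admissible sequences. We want $\tau$ stages, each offering $N$ floors and $N$ ceilings, such that all $N^{2\tau}$ choices are admissible and few coordinates are left over.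

\subsection{One stage reads two digits}

Fix $N\ge1$ and let $a_h=\frac{2h-1}{2N}$, $1\le h\le N$, be the midpoints of the intervals $(\frac{h-1}N,\frac hN)$. We call $j$ the \emph{digit} of a number $v\in(\frac{j-1}N,\frac jN)$; thus $j-1$ is the first digit of $v$ in base $N$. The tangent lines of the parabola detect it: since $2a_hv-a_h^2=v^2-(v-a_h)^2$, this expression is largest exactly for $h=j$.

\begin{example}\label{ex:one}
On $\mathbf R^3$ with coordinates $(z^-,z^+,x)$ take the $2N$ functions
\[
g^-_h=1+x-(2a_hz^--a_h^2),\qquad g^+_h=1-x-(2a_hz^+-a_h^2).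
\]
Choose the floor given by $g^-_{j^-}$ and the ceiling given by $g^+_{j^+}$. By \eqref{eq:rule}, $g^\sigma_h$ with $h\ne j^\sigma$ becomes $(z^\sigma-a_h)^2-(z^\sigma-a_{j^\sigma})^2$, and the new function is $2-\sum_\sigma(2a_{j^\sigma}z^\sigma-a_{j^\sigma}^2)\ge2-(z^-)^2-(z^+)^2$. All of these are positive when $z^\sigma$ has digit $j^\sigma$ for both signs $\sigma$. So all $N^2$ pairs are admissible, and one cell of $2N$ planes has at least $N^2$ prisms.
\end{example}

\subsection{Erasing a digit}

Taking $\tau$ copies of Example~\ref{ex:one} in disjoint sets of variables gives $N^{2\tau}$ admissible sequences in dimension $d=3\tau$, an exponent of only $2d/3$. The parameters $z^\pm$ are the waste. If the copies share them, the dimension drops to $\tau+2$, but then every stage selects the node $a_h$ nearest to the same $z^\sigma$, and only $N^2$ of the $N^{2\tau}$ sequences are admissible. A later stage should instead read the \emph{next} digit, that is, the digit of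
\[
Nv-(j-1)=N(v-a_j)+\tfrac12,\qquad j=\text{digit of }v.
\]
The difficulty is that this function of $v$ jumps at the multiples of $1/N$, while our functions are affine and fixed in advance. A later function learns about stage $t$ only through the floor or ceiling that \eqref{eq:rule} substitutes for $x_t$. In Example~\ref{ex:one} the height of the floor is $-1+\max_h(2a_hv-a_h^2)$, which is continuous in $v$, so no fixed affine combination of $v$ and this height produces a jump.

The \emph{slope} of the chosen facet does jump. We tilt the $h$th facet of stage $t$ in the direction $x_{t+1}$, with a small slope proportional to $a_h$. A slope is a difference of two values, and rule \eqref{eq:rule} supplies two points of evaluation: $x_{t+1}$ is replaced by its floor, near $-1$, or by its ceiling, near $+1$, according to the sign of a coefficient that we control. One obstacle remains. A given function receives only one value of $x_t$, so the second value has to be stored elsewhere. The variable $x_{t+1}$ is the one being moved, so we store it in $x_{t+2}$.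

\subsection{The family}

Fix $\tau,N\ge1$ and a small $\eta\in(0,1)$, and put
\[
\delta_t=\eta^{2t-1},\qquad\varepsilon_t=\eta^{2t}\qquad(1\le t\le\tau),
\]
so that $\delta_1,\varepsilon_1,\delta_2,\varepsilon_2,\dots$ decrease by a factor $\eta$ each time. The coordinates of $\mathbf R^{\tau+8}$ are, in this order, the eight \emph{parameters} $z^\sigma_r$ ($\sigma\in\{-,+\}$, $1\le r\le4$) and then $x_\tau,x_{\tau-1},\dots,x_1$; so $x_1$ is eliminated first. To treat floors and ceilings alike put
\[
\xi^-_s=1+x_s,\qquad\xi^+_s=1-x_s,\qquad\text{so that }\xi^-_s+\xi^+_s=2\qquad(1\le s\le\tau).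
\]
Define affine forms
\begin{align}
\rho^\sigma_s&=\frac{\xi^\sigma_s+\xi^\sigma_{s+2}}{2\varepsilon_s}-(\xi^\sigma_{s+1}-2)&&(1\le s\le\tau-4),\label{eq:rho}\\
v^\sigma_r&=z^\sigma_r\ \ (1\le r\le4),\qquad v^\sigma_{s+4}=N(v^\sigma_s-\rho^\sigma_s)+\tfrac12&&(1\le s\le\tau-4),\label{eq:v}
\end{align}
and for $1\le t\le\tau$, $1\le h\le N$ let
\begin{equation}\label{eq:g}
g^\sigma_{t,h}=\xi^\sigma_t+\xi^\sigma_{t-2}-\delta_t(2a_hv^\sigma_t-a_h^2)-\varepsilon_ta_h\,\xi^\sigma_{t+1},
\end{equation}
where $\xi^\sigma_{t-2}$ is omitted if $t\le2$ and the last term is omitted if $t=\tau$. The $\delta_t$-term reads the digit of $v^\sigma_t$, the $\varepsilon_t$-term is the tilt, the term $\xi^\sigma_{t-2}$ makes $\xi^\sigma_t$ store $-\xi^\sigma_{t-2}$, and $\rho^\sigma_s$ is meant to take a value close to the node chosen at stage $s$. Let $\mathcal G$ consist of the $2\tau N$ functions \eqref{eq:g}, labeled $(t,\sigma,h)$, and of a finite number of \emph{padding functions} $z^-_1+i$, $i=1,2,\dots$.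

\begin{proposition}\label{prop:adm}
There is $\eta_0=\eta_0(\tau,N)>0$ such that for $0<\eta\le\eta_0$, for any number of padding functions, and for every $J=(j^\sigma_t)\in\{1,\dots,N\}^{2\tau}$, the sequence $\alpha_t=(t,-,j^-_t)$, $\beta_t=(t,+,j^+_t)$, $t=1,\dots,\tau$, is admissible for $\mathcal G$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:adm}]
For $n<2\tau$ the bound is $0$. Let $n\ge2\tau$, $N=\lfloor n/(2\tau)\rfloor$ and $\eta=\eta_0(\tau,N)$. The form $v^\sigma_t$ involves only $\xi^\sigma_s$ with $s\le t-2$, so $x_t$ has coefficient $\pm1$ in $g^\sigma_{t,h}$. Hence the zero sets of the functions \eqref{eq:g} are $n'\le2\tau N\le n$ hyperplanes, none of which is the zero set of a padding function. Take $n-n'$ padding functions; their zero sets are distinct, so $\mathcal G$ defines exactly $n$ hyperplanes. By Proposition~\ref{prop:adm} and Lemma~\ref{lem:count} with $k=\tau\le d-1$, the family $\mathcal G$ has a strict solution, so $P(\mathcal G)$ is a cell, and $|\mathrm{VD}(P(\mathcal G))|\ge N^{2\tau}$.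
\end{proof}

\section{Every sequence of digits occurs}\label{sec:proof}

We prove Proposition~\ref{prop:adm}. Fix $J$, and omit the superscript $\sigma$ when it is fixed. The letter $K$ denotes a positive constant depending only on $\tau$ and $N$, which may change from line to line; $O(w)$ is a quantity of absolute value at most $Kw$; ``$\eta$ small'' means that $\eta_0(\tau,N)$ is lowered once more. This happens a number of times bounded in terms of $\tau$, and no constant depends on $J$ or on the padding.

\subsection{The parameter point and the two sides}\label{sub:sides}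

The family $\mathcal G_\tau$ lives on the parameter space $\mathbf R^8$, and we must name a strict solution. The parameter $z^\sigma_r$ should have the successive digits $j^\sigma_r,j^\sigma_{r+4},j^\sigma_{r+8},\dots$. So define $v^*_t=v^{*\sigma}_t$ by $v^*_t=\frac12$ for $t>\tau$ and $v^*_t=(j_t-1+v^*_{t+4})/N$ for $1\le t\le\tau$; equivalently
\begin{equation}\label{eq:shift}
v^*_{t+4}=N(v^*_t-a_{j_t})+\tfrac12\qquad(1\le t\le\tau).
\end{equation}
If $v^*_{t+4}\in[\mu,1-\mu]$ with $0<\mu\le\frac12$, then $v^*_t\in[\frac{j_t-1+\mu}N,\frac{j_t-\mu}N]\subseteq[\frac\mu N,1-\frac\mu N]$. Starting from $\mu=\frac12$ and taking at most $\tau$ such steps, we get, with $\gamma=1/(2N^\tau)$,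
\begin{equation}\label{eq:margin}
0<v^*_t<1,\qquad|v^*_t-a_{j_t}|\le\tfrac1{2N}-\gamma\qquad(1\le t\le\tau).
\end{equation}
The margin $\gamma$ keeps each $v^*_t$ away from the points where the digit changes; it will absorb all errors. Let $z^*$ be the point $z^\sigma_r=v^{*\sigma}_r$, $1\le r\le4$. All functions in all $\mathcal G_i$ are affine in $(z,x)$, so their $x$-coefficients are constants, and eliminating $x_1,\dots,x_\tau$ commutes with setting $z=z^*$. From now on $z=z^*$, and we must show that the pairs $(\alpha_t,\beta_t)$ are eligible and that all functions of $\mathcal G_\tau$ are positive constants.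

For fixed $\sigma$ the forms $\xi^\sigma_1,\dots,\xi^\sigma_\tau$ are affine coordinates on $x$-space. Let $X^-_s=\ell_{\alpha_s}$ and $X^+_s=u_{\beta_s}$ be the floor and ceiling of stage $s$, and put $\Xi^-_s=1+X^-_s$, $\Xi^+_s=1-X^+_s$. Thus $\Xi^\sigma_s$ is the value of $\xi^\sigma_s$ at which the function labeled $(s,\sigma,j^\sigma_s)$ in $\mathcal G_{s-1}$ vanishes. It will turn out to depend on $x_{s+1}$ alone, and we regard it as a function of $\xi^\sigma_{s+1}$. If a function has coefficient $c$ of $\xi^\sigma_s$, its $x_s$-coefficient is $c$ for $\sigma=-$ and $-c$ for $\sigma=+$. Since $1+X^+_s=2-\Xi^+_s$ and $1-X^-_s=2-\Xi^-_s$, rule \eqref{eq:rule} at stage $s$ becomes, for both signs: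
\begin{equation}\label{eq:sides}
\begin{array}{lll}
c>0:&\xi^\sigma_s=\Xi^\sigma_s(\xi^\sigma_{s+1})&\text{(\emph{own side}),}\\[2pt]
c<0:&\xi^\sigma_s=2-\Xi^{-\sigma}_s(2-\xi^\sigma_{s+1})&\text{(\emph{opposite side}).}
\end{array}
\end{equation}
For $c=0$ nothing happens, and we may substitute either side without changing the function. All $\Xi^\sigma_s$ will be small, so the own side gives $\xi_s\approx0$ and the opposite side gives $\xi_s\approx2$.

\subsection{The case $\tau=5$ by hand}\label{sub:five}

This is the first case in which a parameter is used twice: $z_1$ serves stages $1$ and $5$. Fix $\sigma$, put $p_t=2a_{j_t}z_t-a_{j_t}^2$ for $t\le4$, so that $|p_t|\le2$, and let all arguments below range over a bounded set.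

The functions $g_{1,h}$ and $g_{2,h}$ contain no variable with smaller index, so
\[
\Xi_1(u)=\delta_1p_1+\varepsilon_1a_{j_1}u,\qquad\Xi_2(u)=\delta_2p_2+\varepsilon_2a_{j_2}u=O(\eta^3).
\]
The information we want is the slope of $\Xi_1$, of order $\eta^2$; it is hidden behind the term $\delta_1p_1$, which is of order $\eta$ and depends on $j_1$.

In $g_{3,j_3}$ the coefficient of $\xi_1$ is $1$, so $\xi_1=\Xi_1(\xi_2)$ is substituted. This creates the coefficient $\varepsilon_1a_{j_1}>0$ of $\xi_2$, so $\xi_2=\Xi_2(\xi_3)$ is substituted. Hence $w=\Xi_3(u)$ is the solution of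
\begin{equation}\label{eq:mirror5}
w=-\Xi_1(\Xi_2(w))+\delta_3p_3+\varepsilon_3a_{j_3}u .
\end{equation}
So $w=O(\eta)$, and up to $O(\eta^5)$ the variable $\xi_3$ stores minus the value of $\Xi_1$ at a point near $0$.

Now follow $g_{5,h}$. By \eqref{eq:rho}--\eqref{eq:g},
\[
g_{5,h}=\xi_5+\xi_3+c\,\bigl(\xi_1-2\varepsilon_1(\xi_2-2)+\xi_3\bigr)+\text{const},\qquad c=a_hN\delta_5/\varepsilon_1=a_hN\eta^7.
\]
The coefficient of $\xi_1$ is $c>0$: own side. The coefficient of $\xi_2$ becomes $c\varepsilon_1(a_{j_1}-2)<0$: opposite side, giving $\bar\xi_2=2-\Xi_2^{-\sigma}(2-\xi_3)=2+O(\eta^3)$. The coefficient of $\xi_3$ becomes $1+c$ minus at most $2c\varepsilon_1\varepsilon_2$, which is positive: own side, giving $\bar\xi_3=w$ as in \eqref{eq:mirror5}. None of these choices depends on $h$. For any bounded value $u$ that $\xi_4$ receives, $\rho_1$ takes a value $\bar\rho_1$ with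
\[
2\varepsilon_1\bar\rho_1=\Xi_1(\bar\xi_2)-\Xi_1(\Xi_2(w))+O(\eta^5)-2\varepsilon_1(\bar\xi_2-2)=\varepsilon_1a_{j_1}\bigl(2+O(\eta^3)\bigr)+O(\eta^5).
\]
The term $\delta_1p_1$ has canceled exactly. Since $\varepsilon_1=\eta^2$, we get $\bar\rho_1=a_{j_1}+O(\eta^3)$, and $v_5$ takes the value $N(z_1-a_{j_1})+\frac12+O(\eta^3)$. Stage $5$ therefore sees $z_1$ with its first digit erased.

\begin{remark}
The computation shows what each ingredient is for. Without the term $-(\xi_2-2)$ in $\rho_1$, the coefficient of $\xi_2$ would be $c\varepsilon_1a_{j_1}>0$, both evaluations of $\Xi_1$ would take place near $0$, and $\bar\rho_1$ would be $O(\eta^3)$. The storage error $O(\delta_3)$ is divided by $\varepsilon_1$, so $\delta_{s+2}/\varepsilon_s$ must be small. Finally, $\rho_s$ needs the opposite side at $s+1$, while $g_{t,h}$ contains $\xi_{t-2}$ with coefficient $1$. If $v_t$ were built from $\rho_{t-3}$, the negative contribution $-2\delta_ta_hN$ to that coefficient would be too small to change its sign. This is why the recursion \eqref{eq:v} has period four, with four parameters for the floors and four for the ceilings.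
\end{remark}

\subsection{The induction}

For larger $t$ the form $v_t$ contains $\rho_{t-4},\rho_{t-8},\dots$, and all of them must be read correctly by the single chain of substitutions that $g_{t,h}$ undergoes. We first name the chain. For $1\le s<t$, call $s$ \emph{opposite for $t$} if $s\ge2$ and $s\equiv t+1\pmod4$, and \emph{own for $t$} otherwise. Note that $t-1$ and $t-2$ are always own for $t$. Let $I=[-1,3]$; for either sign, $\xi^\sigma_s\in I$ means $|x_s|\le2$, and $I$ is invariant under $u\mapsto2-u$. We prove by induction on $t$, for both signs $\sigma$: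

\begin{itemize}
\item[$\mathrm H(t)$:] The pair $(\alpha_t,\beta_t)$ is eligible for $\mathcal G_{t-1}$. The function $\Xi^\sigma_t$ is affine in $\xi^\sigma_{t+1}$ alone (constant if $t=\tau$), and $|\Xi^\sigma_t(u)|\le K\eta$ for $u\in I$. If $t<\tau$, its slope is $\theta^\sigma_t=\varepsilon_ta_{j_t}/C$ for some $C\in[1,1+\eta]$.
\end{itemize}
Given $\mathrm H(s)$ and $\eta$ small, both substitutions in \eqref{eq:sides} express $\xi^\sigma_s$ as an affine function of $\xi^\sigma_{s+1}$ that has slope in $(0,\varepsilon_s]$ if $s<\tau$ and that maps $I$ into $I$, with values $O(\eta)$ on the own side and $2+O(\eta)$ on the opposite side. Given $\mathrm H(s)$ for all $s<t$ and a value $\xi_t=\xi^\sigma_t$, the \emph{$t$-chain from $\xi_t$} is the sequence $\bar\xi_t=\xi_t,\bar\xi_{t-1},\dots,\bar\xi_1$ in which $\bar\xi_s$ is obtained from $\bar\xi_{s+1}$ by \eqref{eq:sides}, on the side prescribed for $t$. If $\xi_t\in I$, the whole chain lies in $I$. Let $\bar v_t$ be the value of the form $v^\sigma_t$ at the chain; it is an affine function of $\xi_t$ and does not involve $h$.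
\begin{itemize}
\item[$\mathrm D(t)$:] $|\bar v^\sigma_t-v^{*\sigma}_t|\le K\eta$ for $\xi^\sigma_t\in I$.
\end{itemize}

The first lemma shows that the $t$-chain is the chain that actually occurs, for all $h$ at once.

\begin{lemma}[signs]\label{lem:signs}
Let $1\le t\le\tau$, assume $\mathrm H(s)$ for all $s<t$, and let $\eta\le\frac12$ and $N\eta^7\le\frac12$. Fix $\sigma$ and $h$, and for $s\le t$ let $C_s$ be the coefficient of $\xi^\sigma_s$ in the function labeled $(t,\sigma,h)$ in $\mathcal G_{s-1}$. Then $C_s<0$ if $s$ is opposite for $t$, $C_s\ge0$ if $s$ is own for $t$, and $1\le C_t\le1+\eta$. The function labeled $(t,\sigma,h)$ in $\mathcal G_{t-1}$ is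
\begin{equation}\label{eq:gtilde}
\tilde g_{t,h}=\xi_t+\bar\xi_{t-2}-\delta_t(2a_h\bar v_t-a_h^2)-\varepsilon_ta_h\xi_{t+1}=C_t\xi_t-\varepsilon_ta_h\xi_{t+1}+\mathrm{const},
\end{equation}
with the same omissions as in \eqref{eq:g}.
\end{lemma}

\begin{proof}
Let $e_s$ be the coefficient of $\xi_s$ in $g^\sigma_{t,h}$. Whichever side is used at stage $s-1$, it turns $\xi_{s-1}$ into an affine function of $\xi_s$ with slope in $(0,\varepsilon_{s-1}]$. So
\[
C_1=e_1,\qquad C_s=e_s+\vartheta_{s-1}C_{s-1}\ \text{ with }\ 0<\vartheta_{s-1}\le\varepsilon_{s-1}\qquad(2\le s\le t).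
\]
We have $e_t=1$. For $t\le2$ we have $e_s=0$ for $s<t$, so $C_s=0$ and $C_t=1$. For $t\in\{3,4\}$ the only nonzero $e_s$ with $s<t$ is $e_{t-2}=1$, so $C_s=0$ for $s<t-2$, $C_{t-2}=1$ and $0<C_{t-1}\le\varepsilon_{t-2}$; and no $s<t$ is opposite for $t$.

Let $t\ge5$ and $m=\lfloor(t-1)/4\rfloor\ge1$, so that $1\le t-4m\le4$. Unrolling \eqref{eq:v} gives $v_t=N^mz_{t-4m}+\sum_{i=1}^mN^{i-1}(\frac12-N\rho_{t-4i})$. Hence the variables $\xi_1,\dots,\xi_{t-1}$ enter $g_{t,h}$ through
\[
\xi_{t-2}+\sum_{i=1}^mc_i\bigl(\xi_{t-4i}-2\varepsilon_{t-4i}\,\xi_{t-4i+1}+\xi_{t-4i+2}\bigr),\qquad c_i=\frac{a_h\delta_tN^i}{\varepsilon_{t-4i}}=a_hN^i\eta^{8i-1}.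
\]
The indices $t-4m,\dots,t-1$ fall into the blocks $s,s+1,s+2,s+3$ with $s=t-4i$, and, with $\kappa_1=1$ and $\kappa_i=0$ for $i\ge2$,
\[
e_s=c_i,\qquad e_{s+1}=-2\varepsilon_sc_i,\qquad e_{s+2}=c_i+\kappa_i,\qquad e_{s+3}=0 .
\]
Indices below $t-4m$ have $e=0$ and hence $C=0$. The indices opposite for $t$ are exactly the second ones in the blocks. We claim, for $i=m,m-1,\dots,1$ and $s=t-4i$,
\begin{gather*}
c_i\le C_s\le\tfrac32c_i,\qquad-2\varepsilon_sc_i\le C_{s+1}\le-\tfrac12\varepsilon_sc_i,\\
\tfrac12c_i\le C_{s+2}\le c_i+\kappa_i,\qquad0<C_{s+3}\le\varepsilon_{s+2}(c_i+\kappa_i).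
\end{gather*}
For the first pair of inequalities, $C_{s-1}$ is zero or absent if $i=m$; if $i<m$, the last bound for the block $i+1\ge2$ gives $0<C_{s-1}\le c_{i+1}=N\eta^8c_i\le\frac12c_i$. Next, $C_{s+1}=-2\varepsilon_sc_i+\vartheta_sC_s$ with $0<\vartheta_sC_s\le\frac32\varepsilon_sc_i$. Next, $C_{s+2}=c_i+\kappa_i+\vartheta_{s+1}C_{s+1}$, where the last term is negative and of absolute value at most $2\varepsilon_{s+1}\varepsilon_sc_i\le2\eta^6c_i\le\frac12c_i$. Finally $C_{s+3}=\vartheta_{s+2}C_{s+2}$. This proves the claim and the statement on signs. Since $c_1\le N\eta^7\le1$, we get $0<C_{t-1}\le2\varepsilon_{t-2}$.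

So for all $t\ge3$ we have $1\le C_t\le1+2\varepsilon_{t-1}\varepsilon_{t-2}\le1+2\eta^6\le1+\eta$. By the signs just found, stages $1,\dots,t-1$ replace $\xi_1,\dots,\xi_{t-1}$ in $g_{t,h}$ by the $t$-chain from $\xi_t$ (where $C_s=0$ the substitution is harmless). This is the first expression in \eqref{eq:gtilde}; the second holds because the chain depends on $\xi_t$ alone.
\end{proof}

The next lemma is the computation of Section~\ref{sub:five}, carried out in every block. The new point is that the stored value $\bar\xi_{s+2}$ carries a term $\delta_{s+2}\bar v_{s+2}$, whose boundedness is not obvious, since $v_{s+2}$ has coefficients of size $1/\varepsilon_{s-2}$. It comes from $\mathrm D(s+2)$.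

\begin{lemma}[digits]\label{lem:digits}
If $\mathrm H(s)$ and $\mathrm D(s)$ hold for all $s<t$, then $\mathrm D(t)$ holds for $\eta$ small.
\end{lemma}

\begin{proof}
For $t\le4$ we have $\bar v_t=z_t=v^*_t$. Let $t\ge5$, $m=\lfloor(t-1)/4\rfloor$, $\xi_t\in I$, and let $(\bar\xi_r)_{r\le t}$ be the $t$-chain from $\xi_t$. Let $s=t-4i$ with $1\le i\le m$, and let $\bar\rho_s$ be the value of $\rho_s$ at the chain. We claim that
\begin{equation}\label{eq:read}
\bar\rho_s=a_{j_s}+O(\eta).
\end{equation}
For $t$, the index $s$ is own, $s+1$ is opposite and $s+2$ is own. So $\bar\xi_s=\Xi_s(\bar\xi_{s+1})$, $\bar\xi_{s+1}=2+O(\eta)$ and $\bar\xi_{s+2}=\Xi_{s+2}(\bar\xi_{s+3})$, all arguments lying in $I$. Now $\Xi_{s+2}$ is the zero of \eqref{eq:gtilde} for the index $s+2$ and $h=j_{s+2}$, and both optional terms are present because $3\le s+2<\tau$. Let $(\xi'_r)_{r\le s+2}$ be the $(s+2)$-chain from $\bar\xi_{s+2}\in I$ and $v'$ the value of $v_{s+2}$ at it. With $a=a_{j_{s+2}}$,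
\[
\bar\xi_{s+2}+\xi'_s-\delta_{s+2}(2av'-a^2)-\varepsilon_{s+2}a\,\bar\xi_{s+3}=0 .
\]
By $\mathrm D(s+2)$ and \eqref{eq:margin}, $|v'|\le2$ for $\eta$ small. As $\delta_{s+2}=\eta^3\varepsilon_s$ and $\varepsilon_{s+2}=\eta^4\varepsilon_s$, this gives $\bar\xi_{s+2}=-\xi'_s+O(\eta^3\varepsilon_s)$. For the index $s+2$, both $s$ and $s+1$ are own, so $\xi'_s=\Xi_s(\xi'_{s+1})$ with $\xi'_{s+1}=O(\eta)$. Therefore
\begin{align*}
2\varepsilon_s\bar\rho_s&=\Xi_s(\bar\xi_{s+1})-\Xi_s(\xi'_{s+1})-2\varepsilon_s(\bar\xi_{s+1}-2)+O(\eta^3\varepsilon_s)\\
&=\theta_s\,(2+O(\eta))+O(\eta\varepsilon_s),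
\end{align*}
and $\theta_s=\varepsilon_sa_{j_s}(1+O(\eta))$ by $\mathrm H(s)$. This proves \eqref{eq:read}.

Let $\tilde v_r$ be the value of the form $v_r$ at the $t$-chain, for $r=t-4m,\dots,t-4,t$. Then $\tilde v_{t-4m}=z_{t-4m}=v^*_{t-4m}$. If $\tilde v_s=v^*_s+O(\eta)$, then \eqref{eq:v}, \eqref{eq:read} and \eqref{eq:shift} give $\tilde v_{s+4}=N(v^*_s-a_{j_s})+\frac12+O(\eta)=v^*_{s+4}+O(\eta)$. After $m$ steps we reach $\bar v_t=\tilde v_t=v^*_t+O(\eta)$.
\end{proof}

\begin{lemma}[new floor and ceiling]\label{lem:H}
If $\mathrm H(s)$ holds for all $s<t$ and $\mathrm D(t)$ holds, then $\mathrm H(t)$ holds for $\eta$ small.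
\end{lemma}

\begin{proof}
By \eqref{eq:gtilde}, $\tilde g_{t,j_t}$ is increasing in $\xi^\sigma_t$ with slope $C_t\in[1,1+\eta]$. So $\alpha_t$ has positive and $\beta_t$ has negative $x_t$-coefficient, and the zero $\Xi^\sigma_t$ is affine in $\xi^\sigma_{t+1}$ with slope $\varepsilon_ta_{j_t}/C_t$, or constant if $t=\tau$. Let $\xi_t,\xi_{t+1}\in I$. Then $\bar\xi_{t-2}$, if present, is $O(\eta)$ because $t-2$ is own for $t$, and $|\bar v_t|\le2$ by $\mathrm D(t)$ and \eqref{eq:margin}. Hence $|\tilde g_{t,j_t}-\xi_t|\le K\eta$. If $K\eta\le1$, the points $\xi_t=\pm K\eta$ lie in $I$, and $\tilde g_{t,j_t}$ is $\le0$ at $-K\eta$ and $\ge0$ at $K\eta$. So $|\Xi^\sigma_t(\xi_{t+1})|\le K\eta$.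
\end{proof}

Lemmas~\ref{lem:digits} and~\ref{lem:H} give $\mathrm D(t)$ and $\mathrm H(t)$ for $t=1,\dots,\tau$ in turn. In particular $\mathcal G_1,\dots,\mathcal G_\tau$ are defined.

\subsection{Positivity at the last stage}

It remains to show that all functions of $\mathcal G_\tau$ are positive at $z^*$. We do not know which sides a function uses after its own stage, and we do not need to:

\begin{lemma}\label{lem:prop}
Let a label $\lambda$ occur in $\mathcal G_t$ and in $\mathcal G_\tau$. If $t<\tau$ and its function in $\mathcal G_t$ depends on $x_{t+1}$ alone and is positive for $|x_{t+1}|\le2$, then its function in $\mathcal G_\tau$ is a positive constant.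
\end{lemma}

\begin{proof}
Stage $t+1$ either leaves the function unchanged, in which case it is a positive constant, or replaces $x_{t+1}$ by $X^\pm_{t+1}$. By $\mathrm H(t+1)$ this is a function of $x_{t+2}$ alone with values in $[-2,2]$ for $|x_{t+2}|\le2$, or a constant in $[-2,2]$ if $t+1=\tau$. Repeat.
\end{proof}

The labels of $\mathcal G_\tau$ are of three kinds. In the second and third, the case $t=\tau$ is read with the terms containing $\xi_{t+1}$ replaced by constants or omitted, and Lemma~\ref{lem:prop} is then not needed.

\emph{Padding.} These functions contain no $x$, are never changed, and are positive because $z^-_1=v^{*-}_1>0$.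

\emph{Labels $\star_t$.} In $\mathcal G_t$ the function is $X^+_t-X^-_t=2-\Xi^+_t(\xi^+_{t+1})-\Xi^-_t(\xi^-_{t+1})\ge2-K\eta>0$ for $|x_{t+1}|\le2$.

\emph{Labels $(t,\sigma,h)$ with $h\ne j=j^\sigma_t$.} By Lemma~\ref{lem:signs}, $\tilde g_{t,h}$ has a positive coefficient of $\xi_t$, so stage $t$ substitutes $\xi_t=\Xi_t(\xi_{t+1})$, where $\tilde g_{t,j}$ vanishes. The chain is the same for $h$ and $j$, so $\xi_t+\bar\xi_{t-2}$ cancels in \eqref{eq:gtilde}, and the function in $\mathcal G_t$ is
\[
\tilde g_{t,h}-\tilde g_{t,j}=(a_j-a_h)\bigl[\delta_t(2\bar v_t-a_j-a_h)+\varepsilon_t\xi_{t+1}\bigr],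
\]
a function of $\xi_{t+1}$ alone. Let $\xi_{t+1}\in I$. Then $\Xi_t(\xi_{t+1})\in I$, so $\mathrm D(t)$ and \eqref{eq:margin} give $2|\bar v_t-a_j|\le\frac1N-2\gamma+K\eta\le\frac1N-\gamma$ for $\eta$ small. If $h>j$, then $a_h-a_j\ge\frac1N$, so
\[
2\bar v_t-a_j-a_h=2(\bar v_t-a_j)-(a_h-a_j)\le-\gamma ,
\]
and the bracket is at most $-\gamma\delta_t+3\varepsilon_t=\delta_t(3\eta-\gamma)<0$, while $a_j-a_h<0$. If $h<j$, then $2\bar v_t-a_j-a_h=2(\bar v_t-a_j)+(a_j-a_h)\ge\gamma$, the bracket is at least $\gamma\delta_t-\varepsilon_t=\delta_t(\gamma-\eta)>0$, and $a_j-a_h>0$. In both cases the product is positive for $\eta<\gamma/3$. This is where $\varepsilon_t/\delta_t$ has to be small: the tilt must not change the digit that is read.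

By Lemma~\ref{lem:prop}, $z^*$ is a strict solution of $\mathcal G_\tau$. The family $\mathcal G$ and the bound $\eta_0$ do not depend on $J$. This proves Proposition~\ref{prop:adm}, and with it Theorem~\ref{thm:main}.

\section{Dimensions at most three}\label{sec:low}

We prove Theorem~\ref{thm:compl}(b). For $d=1$ the prisms are the cells, and there are $n+1\le2n$ of them. An \emph{edge} is a face of dimension $1$; in the plane, edges are facets. Write $m_C$ for the number of facets of a cell $C$.

\subsection{One polyhedron}

\begin{lemma}\label{lem:single}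
Let $P$ be a polyhedron with nonempty interior and $m$ facets. If $P\subseteq\mathbf R^2$, then $|\mathrm{VD}(P)|\le m+1$. If $P\subseteq\mathbf R^3$ and $m\ge1$, then $|\mathrm{VD}(P)|\le64m^2$.
\end{lemma}

\begin{proof}
Let $P\subseteq\mathbf R^2$. By Lemma~\ref{lem:basic}(a),(b),(e), the nonempty sets $A_F$ subdivide the interval $\pi_2(P)$ into $p\ge1$ intervals, the nonempty sets $B_G$ subdivide it into $q\ge1$ intervals, and $p+q\le m+2$. The two subdivisions have together at most $p+q-2$ dividing points, so at most $p+q-1\le m+1$ pairs have an intersection with interior, and each contributes one prism.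

Let $P\subseteq\mathbf R^3$. We first bound the number $E$ of edges. Take a box $D$ whose interior meets the relative interior of every face of $P$. Then $P\cap D$ is a bounded polyhedron with at most $m+6$ facets. By Euler's formula a bounded polyhedron in $\mathbf R^3$ with nonempty interior and $f$ facets has at most $3f-6$ edges. For each edge $e$ of $P$, the set $e\cap D$ is one-dimensional and is cut out of $P\cap D$ by the plane that supports $P$ in $e$, so it is an edge of $P\cap D$; distinct edges give distinct edges. Hence $E\le3m+12\le15m$.

If all facets are vertical, then $P=\pi_3(P)\times\mathbf R$, the polygon $\pi_3(P)$ has $m$ edges, and $|\mathrm{VD}(P)|\le m+1$. Otherwise the pair $(-\infty,+\infty)$ does not occur. For a nonvertical facet $F$ let $\deg F$ be its number of edges, which is also the number of edges of $\pi_3(F)$, and put $\deg(\pm\infty)=0$. Then $A_F\cap B_G$ is defined by at most $\deg F+\deg G$ inequalities; for $F=-\infty$ it is $B_G$ or empty and for $G=+\infty$ it is $A_F$ or empty, by Lemma~\ref{lem:basic}(a). By the planar case it contributes at most $\deg F+\deg G+1$ prisms.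 Every edge of a facet is an edge of $P$ and lies in two facets, so all degrees add up to at most $2E\le30m$. There are at most $m+1\le2m$ choices for each of $F$ and $G$, so the total is at most $2m\cdot30m+(2m)^2=64m^2$.
\end{proof}

For $d=2$, each line is cut by the others into at most $n$ segments, each of which is an edge of two cells, so $\sum_Cm_C\le2n^2$. Since $m_C\ge1$, the number of prisms is at most $\sum_C(m_C+1)\le4n^2$.

For $d=3$ we must show $\sum_Cm_C^2=O(n^3)$. The estimate $m_C^2\le nm_C$ loses a factor $n$. Instead we charge $m_C$ to each plane on which $C$ has a facet, and bound the total size of the cells along one plane.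

\subsection{Zones}

Given $n$ hyperplanes in $\mathbf R^k$ and a hyperplane $b$ not among them, the \emph{zone} of $b$ consists of the cells whose interior meets $b$. Let $z_k(n)$ be the largest possible number of pairs (zone cell, facet of it); thus $z_k(0)=0$.

\begin{lemma}\label{lem:z2}
$z_2(n)\le10n$.
\end{lemma}

\begin{proof}
Let $b$ be horizontal, and suppose first that no line is horizontal. The left side of a line is the side containing the far left part of $b$. An edge of a zone cell is \emph{left-bounding} if the cell lies to the right of the line carrying the edge, and \emph{right-bounding} otherwise. We show by induction on $n$ that the zone cells have at most $3n$ left-bounding edges in total. Remove a line $\ell$ whose intersection point $p$ with $b$ is rightmost (ties allowed), and then reinsert it. Cutting a cell by a half-plane keeps at most one piece of each old edge and adds at most one edge, on $\ell$. Let $C$ be the zone cell before reinsertion that contains the far right part of $b$. The interior of any other zone cell meets $b$ only to the left of $p$, so only its part to the left of $\ell$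 is a zone cell, and a new edge on $\ell$ is right-bounding. If $p\in\operatorname{int}C$, then $C$ splits into two zone cells; the right one gains a left-bounding edge on $\ell$, and at most two edges of $C$ survive in both parts, because $\ell$ meets $\partial C$ in at most two points. Otherwise $p$ is the left endpoint of $C\cap b$, only the part of $C$ to the right of $\ell$ is a zone cell, and it gains at most one edge. So the count grows by at most $3$. By reflection there are also at most $3n$ right-bounding edges.

In general, let $n'\le n$ lines be nonhorizontal. The zone cells are the at most $n'+1$ zone cells of these lines, cut by the nearest horizontal line above $b$ and the nearest one below $b$. Each cut adds at most one edge per cell. So $z_2(n)\le6n+2(n+1)\le10n$ for $n\ge1$.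
\end{proof}

\begin{lemma}\label{lem:z3}
$z_3(n)\le10n^2$.
\end{lemma}

\begin{proof}
One plane gives two cells with one facet each, so $z_3(1)\le2$. Let $n\ge2$, let $\mathcal A$ be a set of $n$ planes and $b\notin\mathcal A$. Fix $h\in\mathcal A$ and count the pairs $(D,e)$ with $D$ a zone cell of $\mathcal A$ and $e$ a facet of $D$ on a plane $h'\ne h$. Send $(D,e)$ to $(C,f)$, where $C\supseteq D$ is a cell of $\mathcal A\setminus\{h\}$, necessarily in the zone, and $f=C\cap h'$ is a facet of $C$. A pair $(C,f)$ has at most two preimages, one for each side of $h$. It has two only if $h$ splits $C$ into two zone cells and $f$ has two-dimensional parts on both sides of $h$, so that $h$ cuts the relative interior of $f$.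

We bound the number of pairs with two preimages by a planar zone. Joining points of $b$ in the interiors of the two parts of $C$ gives a point of $b\cap h$ in $\operatorname{int}C$. So $b\cap h$ is a line that lies in no plane of $\mathcal A\setminus\{h\}$. These planes induce at most $n-1$ distinct lines in $h$; the set $C\cap h$ is a cell of their arrangement and lies in the zone of $b\cap h$, and $f\cap h$ is an edge of it. The map $(C,f)\mapsto(C\cap h,f\cap h)$ is injective, because $C\cap h$ contains interior points of $C$ and $f\cap h$ contains relative interior points of $f$. By Lemma~\ref{lem:z2} there are at most $10(n-1)$ such pairs, so the count for $h$ is at most $z_3(n-1)+10(n-1)$.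

Summing over $h$ counts every pair $(D,e)$ exactly $n-1$ times. Hence
\[
(n-1)z_3(n)\le n\bigl(z_3(n-1)+10(n-1)\bigr),\qquad\text{that is,}\qquad\frac{z_3(n)}n\le\frac{z_3(n-1)}{n-1}+10 .
\]
Therefore $z_3(n)\le n(2+10(n-1))\le10n^2$.
\end{proof}

\subsection{The case $d=3$}

For $n=1$ we have $\sum_Cm_C^2=2$. Let $n\ge2$. Every facet of a cell lies on exactly one plane of the arrangement, and a cell has at most one facet on a given plane, so
\[
\sum_Cm_C^2=\sum_H\ \sum_{C\text{ has a facet on }H}m_C .
\]
Fix $H$, let $C$ have a facet on $H$, and let $C'\supseteq C$ be the cell of the arrangement of the other $n-1$ planes. The facet is two-dimensional, so it contains a point on no other plane; this point lies in $H\cap\operatorname{int}C'$, so $C'$ is in the zone of $H$. The plane $H$ splits $C'$ into two cells, each with at most $m_{C'}+1\le2m_{C'}$ facets, where $m_{C'}\ge1$ because $n-1\ge1$. So the inner sum is at most $4z_3(n-1)\le40n^2$ by Lemma~\ref{lem:z3}, and $\sum_Cm_C^2\le40n^3$. By Lemma~\ref{lem:single} the number of prisms is at most $64\cdot40\,n^3$. This completes the proof of Theorem~\ref{thm:compl}.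

\begin{thebibliography}{1}

\bibitem{GTM}
\emph{Graduate Texts in Mathematics},
\texttt{https://bayanbox.ir/\allowbreak download/\allowbreak 700773461890554190/\allowbreak Matousek-discrete-geometry.pdf}

\end{thebibliography}
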